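# Proper Segal algebras that factorize

## 1. Convolution in $L^2(\mathbb T)$, and a left unit in $\ell^1$

Let $\mathbb T=\mathbb R/\mathbb Z$ with normalized Haar measure. If $f,g\in L^2(\mathbb T)$, then $\widehat{f*g}(k)=\hat f(k)\hat g(k)$, and by Cauchy–Schwarz
$$\sum_k|\widehat{f*g}(k)|\le\|f\|_2\|g\|_2<\infty .$$
So every convolution product of two elements of $L^2(\mathbb T)$ has an absolutely convergent Fourier series. The function $f_0(x)=\sum_{k\ge1}\frac1k e^{2\pi ikx}$ lies in $L^2(\mathbb T)$, but its Fourier coefficients are not summable. Hence $f_0$ is not of the form $g*h$ with $g,h\in L^2(\mathbb T)$.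

In $L^1(\mathbb T)$ there is no such obstruction: $f_0=g*h$ with $g,h\in L^1(\mathbb T)$. This follows from Cohen's theorem (Section 2), which applies to every Banach algebra with a bounded left approximate identity; $L^1(\mathbb T)$ has the Fejér kernels, all of norm $1$. In $L^2(\mathbb T)$ this tool is out of reach. If $\|e_\alpha\|_2\le C$ and $e_\alpha*f\to f$ in $L^2$ for all $f$, then testing on characters gives $\hat e_\alpha(k)\to1$ for each $k$. From $\sum_{|k|\le m}|\hat e_\alpha(k)|^2\le C^2$ we get $2m+1\le C^2$ for every $m$, which is absurd.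

The space $L^2(\mathbb T)$ sits in $L^1(\mathbb T)$ as a dense ideal, complete under a larger norm. Must such a smaller algebra always fail to factorize? For abstract algebras the answer is no. On $A=\ell^2(\mathbb N)$ define $a\cdot b=a_1b$, where $a_1$ is the first coordinate of $a$. This is associative, since $(a\cdot b)\cdot c=a_1b_1c=a\cdot(b\cdot c)$, and $\|a\cdot b\|_2\le\|a\|_2\|b\|_2$. Let $B=\ell^1(\mathbb N)$. It is dense in $A$, it is a left ideal because $a\cdot b$ is a multiple of $b$, and $\|a\cdot b\|_1\le\|a\|_2\|b\|_1$. With $\xi=(1,0,0,\dots)$ we have $\xi\cdot b=b$ for all $b$. So every $b\in B$ is a product $\xi\cdot b$ in $B$, although $B\ne A$. The same works for $a\cdot b=\langle a,\xi\rangle b$ with any $\xi\in\ell^1(\mathbb N)$, $\|\xi\|_2=1$.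

Note that $\xi$ is a unit on the left only: $b\cdot\xi=b_1\xi$. This one-sidedness will return. The paper "Remarks on Segal algebras" gives this example and asks whether the same can happen for Segal algebras on a locally compact group.

## 2. Segal algebras, bounded left approximate identities, and two theorems

Throughout, $G$ is a locally compact group with left Haar measure $\lambda=|\cdot|$, modular function $\Delta$ normalized by $\lambda(Ex)=\Delta(x)\lambda(E)$, and $L_yf(x)=f(y^{-1}x)$. "Measure" means bounded Radon measure; $L^1(G)$ is viewed inside the measures via $f\mapsto f\,d\lambda$. A measure is *carried by* $V$ if the complement of $V$ is null for it.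

**Definition (Segal algebra).** A Segal algebra on $G$ is a linear subspace $S\subseteq L^1(G)$ such that

- (i) $S$ is a dense left ideal of $L^1(G)$ under convolution;
- (ii) $S$ is a Banach space under a norm with $\|f\|_1\le\|f\|_S$;
- (iii) $S$ is left translation invariant and $\|L_yf\|_S=\|f\|_S$;
- (iv) for each $f\in S$ the map $y\mapsto L_yf$ is continuous from $G$ to $(S,\|\cdot\|_S)$.

It is *proper* if $S\ne L^1(G)$. For example, $L^2(\mathbb T)$ is a proper Segal algebra on $\mathbb T$: use $\|g*f\|_2\le\|g\|_1\|f\|_2$, $\|f\|_1\le\|f\|_2$, and the isometry and continuity of translations in $L^2$.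

**Measures act on $S$.** Let $f\in S$ and let $\mu$ be a measure. The map $y\mapsto L_yf$ is bounded and continuous into $S$, and $|\mu|$ is carried by a $\sigma$-compact set, whose image in the metric space $S$ is separable. So the Bochner integral $\int L_yf\,d\mu(y)$ exists in $S$. Since $S\hookrightarrow L^1(G)$ is continuous, it equals $\mu*f$. Hence
$$\|\mu*f\|_S\le\|\mu\|\,\|f\|_S,\qquad \delta_y*f=L_yf,\qquad \|g*f\|_S\le\|g\|_1\|f\|_S\quad(g\in L^1(G)). \tag{1}$$
In particular $S$ is a Banach algebra. If $(\mu_\alpha)$ are probability measures such that each neighborhood of $e$ eventually carries them, then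
$$\mu_\alpha*f\to f\ \text{ in }S,\qquad\text{since } \|\mu_\alpha*f-f\|_S\le\sup_{y\in V}\|L_yf-f\|_S \text{ if } V \text{ carries } \mu_\alpha. \tag{2}$$
All this holds for $S=L^1(G)$ as well.

**Factorization and Cohen's theorem.** A Banach algebra $B$ *factorizes* if every $a\in B$ is $a=bc$ with $b,c\in B$. A *bounded left approximate identity* of $B$ is a bounded net $(e_\alpha)$ in $B$ with $e_\alpha b\to b$ for all $b\in B$. Cohen's theorem (Hewitt–Ross, *Abstract Harmonic Analysis II*, §32; Bonsall–Duncan, *Complete Normed Algebras*, §11) says: if $B$ has a bounded left approximate identity, then $B$ factorizes. By (2), $L^1(G)$ always factorizes.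

**Discrete groups.** Here there is nothing to look for. If $G$ is discrete, $\ell^1(G)$ has the unit $\delta_e$. A dense left ideal $S$ contains some $f$ with $\|f-\delta_e\|_1<1$; this $f$ is invertible, so $\delta_e=f^{-1}*f\in S$ and $S=\ell^1(G)$.

**Definition (IN, SIN).** $G$ is **IN** if $e$ has a compact neighborhood invariant under all inner automorphisms. $G$ is **SIN** if $e$ has a base of neighborhoods invariant under all inner automorphisms.

Abelian and discrete groups are SIN. So are compact groups: by compactness, for each neighborhood $U$ of $e$ there is a neighborhood $V$ of $e$ with $gVg^{-1}\subset U$ for all $g$, and $\bigcup_g gVg^{-1}\subset U$ is invariant. A SIN group is IN (take the closure of an invariant neighborhood that lies in a compact set). An IN group is unimodular: if $\Omega$ is a compact invariant neighborhood, then $\lambda(\Omega)=\lambda(\gamma\Omega\gamma^{-1})=\Delta(\gamma)^{-1}\lambda(\Omega)$. So a non-unimodular group is not IN. Finally, $G$ is *not* SIN exactly when some neighborhood $U$ of $e$ has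 this property: for every neighborhood $W$ of $e$ there is $\gamma\in G$ with $\gamma W\gamma^{-1}\not\subset U$. (Otherwise $\bigcup_\gamma\gamma W\gamma^{-1}$ would be an invariant neighborhood inside $U$.)

**Theorem 1.** Let $N=\{\pm1\}^{\mathbb Z}$ (compact), $(\alpha_kn)_c=n_{c-k}$, and $G=N\rtimes\mathbb Z$ with $(n,j)(n',k)=(n\,\alpha_j(n'),j+k)$. For $f\in L^1(G)$ put $(\Pi f)(n)=\sum_jf(n,j)$. Then
$$S=\{f\in L^1(G):\Pi f\in L^2(N)\},\qquad\|f\|_S=\|f\|_1+\|\Pi f\|_2,$$
is a Segal algebra, $S\ne L^1(G)$, and $S$ factorizes.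

**Theorem 2.** For a locally compact group $G$ the following are equivalent:

- (a) $G$ is not SIN;
- (b) there is a Segal algebra $S\ne L^1(G)$ on $G$ with a bounded left approximate identity.

In particular every non-SIN group carries a proper Segal algebra that factorizes.

Theorem 1 answers the question: yes. The theorems do not decide whether a proper Segal algebra on a SIN group can factorize without having a bounded left approximate identity.

## 3. Why commuting elements forbid a bounded left approximate identity

The natural plan is to find a proper $S$ with a bounded left approximate identity and quote Cohen. We first see where this cannot work.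

**Lemma 3.** Let $S$ be a Segal algebra on $G$ and $C>0$. If every $f$ with $\|f\|_1\le1$ is an $L^1$-limit of elements of $S$ of $S$-norm at most $C$, then $S=L^1(G)$.

*Proof.* Let $\|f\|_1\le1$. Choose $s_0\in S$ with $\|s_0\|_S\le C$ and $\|f-s_0\|_1\le\frac12$. Apply the hypothesis to $2(f-s_0)$: there is $s_1\in S$ with $\|s_1\|_S\le C/2$ and $\|f-s_0-s_1\|_1\le\frac14$. Continuing, we get $s_i$ with $\|s_i\|_S\le2^{-i}C$ and $\|f-s_0-\dots-s_i\|_1\le2^{-i-1}$. The series $\sum s_i$ converges in $S$, and its sum is $f$. $\square$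

Consequently a proper Segal algebra has no bounded net $(e_\alpha)$ with $f*e_\alpha\to f$ in $L^1$ for all $f\in L^1(G)$, because $\|f*e_\alpha\|_S\le\|f\|_1\|e_\alpha\|_S$ by (1). A bounded approximate identity has to work *on the left only*. On SIN groups left turns into right.

**Proposition 4** ((b)$\Rightarrow$(a) of Theorem 2). If $G$ is SIN and $S$ is a Segal algebra on $G$ with a bounded left approximate identity, then $S=L^1(G)$.

*Proof.* Let $\|e_\alpha\|_S\le C$ and $e_\alpha*f\to f$ in $S$ for $f\in S$. Then $e_\alpha*f\to f$ in $L^1$ for $f\in S$. Since $\|e_\alpha\|_1\le C$ and $S$ is dense, this holds for all $f\in L^1(G)$.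

Let $W$ be a compact invariant neighborhood of $e$ and $u=|W|^{-1}1_W$. Then $u(xy)=u(yx)$, because $yx=y(xy)y^{-1}$. As $G$ is unimodular,
$$u*f(x)=\int u(y)f(y^{-1}x)\,dy=\int u(xy)f(y^{-1})\,dy=\int u(xy^{-1})f(y)\,dy=\int f(y)u(y^{-1}x)\,dy=f*u(x).$$
So $u$ is central in $L^1(G)$. Such $W$ can be chosen arbitrarily small, since the closure of an invariant neighborhood is invariant. This gives central $u_\beta$ with $\|u_\beta\|_1=1$ and $u_\beta*f\to f$ in $L^1$ for all $f$.

For $\|f\|_1\le1$,
$$f*u_\beta*e_\alpha=f*(e_\alpha*u_\beta)\xrightarrow[\alpha]{}f*u_\beta\ \text{ in }L^1,\qquad\|f*u_\beta*e_\alpha\|_S\le\|f*u_\beta\|_1\|e_\alpha\|_S\le C .$$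
So $f*u_\beta$, and hence its limit $f$, lies in the $L^1$-closure of the $C$-ball of $S$. Lemma 3 applies. $\square$

So we must leave the SIN groups, and we need small neighborhoods that some inner automorphisms move far away.

## 4. Hiding a spike along the shift: the proof of Theorem 1

Let $G=N\rtimes\mathbb Z$ as in Theorem 1, with $N$ identified with the compact open normal subgroup $N\times\{0\}$. So $G$ is IN. It is not SIN: put
$$L_m=\{n\in N:n_c=1\text{ for }|c|\le m\},\qquad d_m=(1,k_m),\quad k_m=2m+1 .$$
The $L_m$ form a base of neighborhoods of the identity, and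
$$(1,-k)(n,0)(1,k)=(\alpha_{-k}(n),0).$$
Since $(\alpha_{-k}n)_c=n_{c+k}$, conjugation by $d_m^{-1}$ takes $L_m$ to
$$L_m'=d_m^{-1}L_md_m=\{n:n_c=1\text{ for }c\in[-3m-1,-m-1]\}, \tag{3}$$
which contains elements with $n_0=-1$. So no neighborhood of the identity contained in $L_0$ is invariant.

**A near miss.** Let $\lambda_N$ be Haar probability on $N$ and $l_m=\lambda_N(L_m)^{-1}1_{L_m}=\prod_{|c|\le m}(1+n_c)$. The $l_m$, placed on level $0$, form an approximate identity of $L^1(G)$, but $\|\Pi l_m\|_2=2^{(2m+1)/2}\to\infty$. The norm of $S$ sees only the sum over the levels $j$, so we can hide the spike: put $l_m$ on level $0$ and $-l_m$ on level $k_m$. The sum over the levels is $0$ and the norm is at most $2$. But for $f=1_{N\times\{0\}}$ the level-$0$ part fixes $f$ and the level-$k_m$ part contributes $-L_{d_m}f$, which has norm $\|f\|_S$; so this is not an approximate identity. The mean value of $f$ is what goes wrong. We repair it by putting $1-l_m$, instead of $-l_m$, on level $k_m$: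
$$e_m(n,0)=l_m(n),\qquad e_m(n,k_m)=1-l_m(n),\qquad e_m(n,j)=0\text{ otherwise}.$$

**A check on characters.** For finite $F\subset\mathbb Z$ let $x_F(n)=\prod_{c\in F}n_c$, and write $u\otimes\delta_a$ for the function $u$ on level $a$. By the group law $(u\otimes\delta_a)*(v\otimes\delta_b)=(u*(v\circ\alpha_{-a}))\otimes\delta_{a+b}$, and $x_F\circ\alpha_{-k}=x_{F+k}$. Also $l_m*x_F$ equals $x_F$ if $F\subset[-m,m]$ and $0$ otherwise, while $1*x_F=0$ unless $F=\emptyset$. Therefore, with $k=k_m$,
$$e_m*(x_F\otimes\delta_0)=[F\subset[-m,m]]\;x_F\otimes\delta_0-[\emptyset\ne F\subset[-3m-1,-m-1]]\;x_{F+k}\otimes\delta_k ,$$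
where a bracket is $1$ if the condition holds and $0$ otherwise. For instance $e_0$ fixes $x_{\{0\}}\otimes\delta_0$ and sends $x_{\{-1\}}\otimes\delta_0$ to $-x_{\{0\}}\otimes\delta_1$. For a fixed $F$ and large $m$ the first bracket is $1$ and the second is $0$: the damage has been moved to far coordinates.

*Proof of Theorem 1.* Left Haar measure of $G$ is $\lambda_N\times$ counting measure, so $\|\Pi f\|_{L^1(N)}\le\|f\|_1$.

**Step 1: translations (properties (iii), (iv)).** $G$ acts on $N$ by $(n',k)\cdot n=n'\alpha_k(n)$, continuously and preserving $\lambda_N$. Put $U_gF(n)=F(g^{-1}\cdot n)$. This is isometric on $L^1(N)$ and $L^2(N)$. It is strongly continuous: for continuous $F$ the map $g\mapsto U_gF$ is continuous in the sup norm because $N$ is compact, and $C(N)$ is dense in both spaces. If $g^{-1}=(n',k)$, then $g^{-1}(n,j)=(g^{-1}\cdot n,k+j)$. Summing over $j$ gives $\Pi L_gf=U_g\Pi f$. Hence $\|L_gf\|_S=\|f\|_S$ and $g\mapsto L_gf$ is continuous into $S$.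

**Step 2: completeness and ideal property (properties (ii), (i)).** If $(f_i)$ is Cauchy in $S$, then $f_i\to f$ in $L^1(G)$, so $\Pi f_i\to\Pi f$ in $L^1(N)$. Also $(\Pi f_i)$ converges in $L^2(N)$, necessarily to $\Pi f$. So $f\in S$ and $f_i\to f$ in $S$. Clearly $\|f\|_1\le\|f\|_S$. For $g\in L^1(G)$, $f\in S$ the Bochner integral $\int g(y)L_yf\,dy$ exists in $S$ by Step 1, and it equals $g*f$ because $S\hookrightarrow L^1(G)$ is continuous. So $S$ is a left ideal. It contains all bounded functions of compact support, so it is dense.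

**Step 3: $S$ is proper.** The sets $A_i=\{n:n_1=\dots=n_{i-1}=1,\ n_i=-1\}$, $i\ge1$, are disjoint with $\lambda_N(A_i)=2^{-i}$. Let $F=\sum_ii^{-2}2^i1_{A_i}$. Then $\|F\|_1=\sum i^{-2}<\infty$ and $\|F\|_2^2=\sum i^{-4}2^i=\infty$. So $F\otimes\delta_0\in L^1(G)\setminus S$.

**Step 4: the $e_m$ are bounded in $S$.** We have $\|e_m\|_1=1+\|1-l_m\|_1\le3$ and $\Pi e_m=1$, so $e_m\in S$ and $\|e_m\|_S\le4$.

**Step 5: a formula for $e_m$ that makes left convergence visible.** Let $\lambda_L$ denote normalized Haar measure of a closed subgroup $L\le N$. Since $(n,0)(1,k)=(n,k)$, we have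
$$e_m=\lambda_{L_m}-\lambda_{L_m}*\delta_{d_m}+\lambda_N*\delta_{d_m}.$$
The last term can be rewritten. By (3), $\lambda_{L_m}*\delta_{d_m}=\delta_{d_m}*\lambda_{L_m'}$. The coordinate sets $[-3m-1,-m-1]$ and $[-m,m]$ are disjoint, so $L_m'L_m=N$: write $n=ab$, where $a$ equals $1$ on the first interval and agrees with $n$ off it, and $b$ agrees with $n$ on the first interval and equals $1$ elsewhere. In the abelian group $N$ the probability measure $\lambda_{L_m'}*\lambda_{L_m}$ is invariant under $L_m'$ and $L_m$, hence under $N$; so it is $\lambda_N$. Therefore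
$$\lambda_{L_m}*\delta_{d_m}*\lambda_{L_m}=\delta_{d_m}*\lambda_{L_m'}*\lambda_{L_m}=\delta_{d_m}*\lambda_N=\lambda_N*\delta_{d_m},$$
the last equality because conjugation by $d_m$ preserves $\lambda_N$. So
$$e_m=\lambda_{L_m}-\lambda_{L_m}*\delta_{d_m}+\lambda_{L_m}*\delta_{d_m}*\lambda_{L_m}. \tag{4}$$

**Step 6: convergence and conclusion.** For $f\in S$, (4) gives
$$e_m*f-f=(\lambda_{L_m}*f-f)-\lambda_{L_m}*\delta_{d_m}*(f-\lambda_{L_m}*f).$$
By (1) and (2), $\|e_m*f-f\|_S\le2\|\lambda_{L_m}*f-f\|_S\to0$. So $(e_m)$ is a bounded left approximate identity of $S$, and $S$ factorizes by Cohen's theorem. $\blacksquare$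

## 5. The measures $w-w*\delta_\gamma+w*\delta_\gamma*\mu$ and test functions for properness

Formula (4) suggests a recipe for any group: take
$$e=w-w*\delta_\gamma+w*\delta_\gamma*\mu \tag{5}$$
with probability measures $w,\mu$ concentrated near the identity and an arbitrary $\gamma$. Then $e*f-f=(w*f-f)-w*\delta_\gamma*(f-\mu*f)$ is small in $L^1$, whatever $\gamma$ is. So left convergence is free. A Segal algebra in which such elements are bounded can be generated: let $S$ consist of all sums $\sum f_i*e_i$ with $\sum\|f_i\|_1<\infty$. The whole difficulty is properness, and this is where $\gamma$ must be chosen well.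

Properness is tested by duality. For a measure $\nu$ and a bounded Borel function $\varphi$ put
$$R(\nu)\varphi(x)=\int\varphi(xy)\,d\nu(y),\qquad R(g)=R(\delta_g),\qquad \langle f,\varphi\rangle=\int f\varphi\,d\lambda .$$
Then $\langle f*g,\varphi\rangle=\iint f(y)g(z)\varphi(yz)\,dz\,dy=\langle f,R(g)\varphi\rangle$. If there are $\varphi_n$ with $\|\varphi_n\|_\infty$ bounded below and $\|R(e)\varphi_n\|_\infty\to0$ uniformly over the generators $e$, then $S$ cannot be all of $L^1(G)$; the details are in Section 9.

In the group of Theorem 1 such functions are easy to find. Let $F$ be bounded Borel on $N$ with $\int F\,d\lambda_N=0$ and $\varphi(n,j)=F(n)$. Then $\varphi((n,j)(n',k))=F(n\,\alpha_j(n'))$. So $R(d_m)\varphi=\varphi$ and $R(\lambda_N)\varphi=0$, and hence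
$$R(e_m)\varphi=R(\lambda_{L_m})\varphi-R(\lambda_{L_m})R(d_m)\varphi+R(\lambda_N)R(d_m)\varphi=0 .$$
Two things happened: $\varphi$ is repeated along right translates by $d_m$, so the first two terms of (5) cancel; and a small measure, conjugated by $d_m$, spreads so much that it averages $\varphi$ to zero. In a general non-SIN group we need a substitute for both. Section 7 produces the spreading conjugates and Section 8 the repeated functions.

One more requirement shapes the construction. For density of $S$ we want $f*w_j\in S$ with small $w_j$. Adding all $w_j$ to the generators would be fatal: then $f*w_j$ would have $S$-norm bounded by a constant times $\|f\|_1$, and $f*w_j\to f$, so $S=L^1(G)$ by Lemma 3. We add $j^{-1}w_j$ instead. For properness it is then enough that $R(w_j)\varphi_n\to0$ for each fixed $j$ as $n\to\infty$, and for that the building blocks $\psi_n$ of $\varphi_n$ should have $\|\psi_n\|_1\to0$.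

## 6. Reduction to a second countable quotient

The construction is an induction over a sequence of neighborhoods, so we need a countable base. We use the Kakutani–Kodaira theorem (Hewitt–Ross I, Thm 8.7): in a $\sigma$-compact locally compact group, given countably many neighborhoods of $e$, there is a compact normal subgroup contained in all of them whose quotient is metrizable.

**Lemma 5.** Let $G$ be non-SIN. There are an open subgroup $G_\omega$ and a compact normal subgroup $J$ of $G_\omega$ such that $H=G_\omega/J$ is second countable and non-SIN.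

*Proof.* The plan is to put into $G_\omega$ countably many elements that witness the failure of SIN.

**Step 1: the construction.** Let $U$ be a neighborhood of $e$ such that every neighborhood $W$ of $e$ has some $\gamma\in G$ with $\gamma W\gamma^{-1}\not\subset U$. Let $U_1$ be an open neighborhood of $e$ with $U_1^2\subset U$. Let $G_1$ be an open $\sigma$-compact subgroup of $G$, and $J_1\triangleleft G_1$ compact with $J_1\subset U_1$ and $G_1/J_1$ metrizable. Given an open $\sigma$-compact $G_i$ and a compact $J_i\triangleleft G_i$ with $G_i/J_i$ metrizable, let $(W_{i,j})_j$ be a countable base of open neighborhoods of the set $J_i$ in $G_i$. It exists: every open $O\supset J_i$ contains some $J_iY$ with $Y$ an open neighborhood of $e$, by compactness of $J_i$, so preimages of a countable base at the identity of $G_i/J_i$ will do. Pick $\gamma_{i,j}\in G$ with $\gamma_{i,j}W_{i,j}\gamma_{i,j}^{-1}\not\subset U$. Let $G_{i+1}$ be generated by $G_i$ and all $\gamma_{i,j}$; it is open and $\sigma$-compact. By Kakutani–Kodaira choose a compact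 $J_{i+1}\triangleleft G_{i+1}$ with $J_{i+1}\subset\bigcap_jW_{i,j}=J_i$ and $G_{i+1}/J_{i+1}$ metrizable.

Put $G_\omega=\bigcup_iG_i$, open and $\sigma$-compact, and $J=\bigcap_iJ_i$, compact. An element of $G_i$ normalizes $J_j$ for all $j\ge i$, so $J\triangleleft G_\omega$.

**Step 2: $H$ is second countable.** Let $W\supset J$ be open in $G_\omega$. The $J_i$ are compact and decrease to $J$, so $J_i\subset W$ for some $i$, and then $W_{i,j}\subset W$ for some $j$. Thus the images of the $W_{i,j}$ form a countable base at the identity of $H$. So $H$ is metrizable, and being $\sigma$-compact it is second countable.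

**Step 3: $H$ is not SIN.** If $H$ were SIN, the image of $U_1\cap G_\omega$ would contain an invariant neighborhood of the identity. Pulling back, we would get an open $W\supset J$ with $gWg^{-1}\subset U_1J\subset U_1^2\subset U$ for all $g\in G_\omega$. Choosing $W_{i,j}\subset W$ as in Step 2 and $g=\gamma_{i,j}\in G_\omega$ contradicts the choice of $\gamma_{i,j}$. $\square$

## 7. Conjugating small measures until they spread

We collect rules for $R$. We have $R(\nu_1)R(\nu_2)=R(\nu_1*\nu_2)$ and $\|R(\nu)\varphi\|_\infty\le\|\nu\|\|\varphi\|_\infty$. Write $\mu^g=\delta_g*\mu*\delta_{g^{-1}}$, so that $\mu^g(F)=\mu(g^{-1}Fg)$ and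
$$R(\mu)R(g^{-1})=R(g^{-1})R(\mu^g). \tag{6}$$
For $\psi\in C_c$ the map $g\mapsto R(g)\psi$ is continuous in the sup norm.

**Lemma 6.** If $\|\psi_k\|_\infty\le1$, $\|\psi_k\|_1\to0$ and $w\in L^1$, then $\|R(w)\psi_k\|_\infty\to0$.

*Proof.* For bounded $w$, left invariance gives $|\int\psi_k(xy)w(y)\,dy|\le\|w\|_\infty\|\psi_k\|_1$. For general $w$, choose a bounded $w'\in L^1$ with $\|w-w'\|_1\le\eta$; then $\|R(w)\psi_k\|_\infty\le\eta+\|R(w')\psi_k\|_\infty$. $\square$

If the group is not even IN, conjugates of a uniform measure on a small set spread over the whole group.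

**Lemma 7.** Let $H$ be a locally compact group that is not IN, $V$ a neighborhood of $e$, $C\subset H$ compact, $\varepsilon>0$. There are a probability measure $v$ carried by $V$ and $\gamma\in H$ with $\sup_xv^\gamma(xC)\le\varepsilon$.

*Proof.* We may take $V$ open and relatively compact. Let $v=|V|^{-1}1_V\,d\lambda$.

*Non-unimodular case.* $v^\gamma(xC)=v(\gamma^{-1}xC\gamma)\le|V|^{-1}\lambda(\gamma^{-1}xC\gamma)=|V|^{-1}\Delta(\gamma)\lambda(C)$. Choose $\gamma$ with $\Delta(\gamma)$ small.

*Unimodular case.* Suppose $\sup_xv^\gamma(xC)>\varepsilon$ for all $\gamma$. Let $y,y'$ be independent with law $v$. The law of $y^{-1}y'$ has the density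
$$u(z)=|V|^{-2}\int1_V(y)1_V(yz)\,dy ,$$
which is bounded with relatively compact support, so $u\in L^2(H)$. The law of $(\gamma y\gamma^{-1})^{-1}(\gamma y'\gamma^{-1})$ has density $\kappa(\gamma)u$, where $\kappa(\gamma)f(x)=f(\gamma^{-1}x\gamma)$, since Haar measure is invariant under conjugation. If both $\gamma y\gamma^{-1}$ and $\gamma y'\gamma^{-1}$ lie in $xC$, then that element lies in $C^{-1}C$. So $\langle\kappa(\gamma)u,1_{C^{-1}C}\rangle\ge v^\gamma(xC)^2$ for every $x$, and hence
$$\langle\kappa(\gamma)u,1_{C^{-1}C}\rangle\ge\varepsilon^2\qquad\text{for all }\gamma .$$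
The operators $\kappa(\gamma)$ are unitary on $L^2(H)$. Let $f$ be the unique element of minimal norm in the closed convex hull of $\{\kappa(\gamma)u:\gamma\in H\}$. The hull is $\kappa$-invariant, so by uniqueness $\kappa(\gamma)f=f$ for all $\gamma$. Moreover $\langle f,1_{C^{-1}C}\rangle\ge\varepsilon^2$, so $f\ne0$. Put
$$p(x)=\int f(xy)\overline{f(y)}\,dy .$$
This is a matrix coefficient of the regular representation on $L^2$, so it is continuous and vanishes at infinity (approximate $f$ by functions in $C_c$). Substituting $y=\gamma z\gamma^{-1}$ and using $\kappa(\gamma^{-1})f=f$ gives $p(\gamma x\gamma^{-1})=p(x)$. Finally $p(e)=\|f\|_2^2>0$. So $\{|p|\ge p(e)/2\}$ is a compact invariant neighborhood of $e$, and $H$ is IN, a contradiction. $\square$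

If the group is IN, the failure of SIN comes from a compact normal subgroup. The next lemma is due to Iwasawa.

**Lemma 8.** If $H$ is IN, there is a compact normal subgroup $K$ with $H/K$ SIN.

*Proof.* Let $\Omega$ be a compact invariant neighborhood of $e$; recall that $H$ is unimodular. Put
$$d(x)=\|L_x1_\Omega-1_\Omega\|_1=\lambda(x\Omega\,\triangle\,\Omega).$$
Then $d$ is continuous, $d(x^{-1})=d(x)$, and $d(xy)\le\|L_x(L_y1_\Omega-1_\Omega)\|_1+d(x)=d(y)+d(x)$. Since $\gamma x\gamma^{-1}\Omega=\gamma(x\Omega)\gamma^{-1}$ and $\Omega=\gamma\Omega\gamma^{-1}$, we have $d(\gamma x\gamma^{-1})=d(x)$. So $K=\{d=0\}$ is a closed normal subgroup. If $x\notin\Omega\Omega^{-1}$, then $x\Omega\cap\Omega=\emptyset$ and $d(x)=2|\Omega|$. Hence for $0\le\delta<2|\Omega|$ the set $\{d\le\delta\}$ is a closed subset of the compact set $\Omega\Omega^{-1}$, so it is compact. In particular $K$ is compact.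

The compact sets $\{d\le\delta\}$ decrease to $K$ as $\delta\downarrow0$, so every open $O\supset K$ contains one of them. The sets $\{d<\delta\}$ are open, conjugation invariant, and unions of cosets of $K$, because $d(xk)=d(x)$ for $k\in K$. Thus their images form a base of invariant neighborhoods of the identity of $H/K$. $\square$

For $H=N\rtimes\mathbb Z$ and $\Omega=N$ one gets $K=N$ and $H/K=\mathbb Z$.

We now need a fact on cosets (B. H. Neumann, J. London Math. Soc. 29 (1954)): *a group is not a finite union of cosets of subgroups of infinite index.* Here is the argument for left cosets; a right coset $B\gamma_0=\gamma_0(\gamma_0^{-1}B\gamma_0)$ is a left coset of a conjugate. Among all such finite coverings take one with the fewest distinct subgroups, and let $B$ be one of these. Only finitely many cosets of $B$ occur, so some coset $gB$ does not occur. It is disjoint from the cosets of $B$ that occur, so it is covered by the finitely many cosets of the other subgroups. Translating, every coset of $B$ is covered by finitely many cosets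 of the other subgroups. So $B$ can be dropped from the covering: a contradiction to minimality, or, if $B$ was the only subgroup, to $gB\neq\emptyset$.

**Proposition 9.** Let $H$ be a second countable locally compact group that is not SIN. There are a subgroup $H_1\le H$, a compact set $C\subset H$, and functions $\psi^0_k\in C_c(H)$ ($k\ge1$) with
$$\operatorname{supp}\psi^0_k\subset C,\qquad\tfrac13\le\|\psi^0_k\|_\infty\le1,\qquad\|\psi^0_k\|_1\to0,$$
such that: for every neighborhood $V$ of $e$, finite $Q\subset H_1$, finite $F\subset\mathbb N$ and $\varepsilon>0$ there are $\gamma\in H_1$ and a probability measure $\mu$ carried by $V$ with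
$$\|R(\mu^{q\gamma})\psi^0_k\|_\infty\le\varepsilon\qquad(q\in Q,\ k\in F). \tag{7}$$

*Proof.* Write $\psi_k$ for $\psi_k^0$. $H$ is not discrete, so $e$ has neighborhoods of arbitrarily small measure.

**Case 1: $H$ is not IN; the spreading comes from Lemma 7.** Put $H_1=H$. Let $C$ be a compact neighborhood of $e$, and let $\psi_k\in C_c(H)$ satisfy $0\le\psi_k\le1=\psi_k(e)$ with support in $U_k\subset C$, $|U_k|\to0$. Then
$$|R(\mu^{q\gamma})\psi_k(x)|\le\mu^{q\gamma}(x^{-1}C)=\mu^\gamma(q^{-1}x^{-1}Cq)=\mu^\gamma(z\,q^{-1}Cq),\qquad z=q^{-1}x^{-1}q .$$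
Lemma 7, applied to $V$ and the compact set $\bigcup_{q\in Q}q^{-1}Cq$, gives $\mu$ and $\gamma$ with (7).

**Case 2: $H$ is IN.** Take $K$ from Lemma 8 and let $\hat K$ be the set of (classes of) irreducible unitary representations of $K$, with dimensions $d_\sigma$ and characters $\chi_\sigma$. Put $\sigma^g(k)=\sigma(gkg^{-1})$. Since $(\sigma^g)^h=\sigma^{gh}$, this is a right action of $H$ on $\hat K$. We recall from Peter–Weyl theory: the $\sigma\in\hat K$ separate points, coefficient functions of inequivalent ones are orthogonal, and trigonometric polynomials (finite linear combinations of coefficients) are dense in $C(K)$ and in $L^1(K)$. By compactness, for every open $W\ni e$ in $K$ there is a finite-dimensional unitary representation $\tau$ of $K$ with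
$$\tau(k)\ne1\quad\text{for all }k\in K\setminus W. \tag{8}$$

**Case 2(i): some $H$-orbit in $\hat K$ is infinite.** Put $H_1=H$.

*Choosing $\psi_k$ without finite-orbit components.* Let $M$ be the intersection of the kernels of all $\sigma\in\hat K$ with finite orbit, a closed normal subgroup of $K$. We claim $M\ne\{e\}$. If $\sigma,\tau$ have finite orbits and $\rho$ is a constituent of $\sigma\otimes\tau$, then $\rho^g$ is a constituent of $\sigma^g\otimes\tau^g$, so $\rho$ has finite orbit; the same holds for complex conjugates. Hence the coefficients of finite-orbit representations span a subalgebra of $C(K)$ that contains the constants and is closed under conjugation. If $M=\{e\}$, it separates points, so it is dense by Stone–Weierstrass. By orthogonality of coefficients every $\sigma\in\hat K$ would then have finite orbit, which is false in this case.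

Since $M\ne\{e\}$, $\lambda_M(\{e\})\le\frac12$. Choose neighborhoods $U_k$ of $e$ in a fixed compact set with $\lambda_M(U_k\cap M)\le\frac23$ and $|U_k|\to0$, and $b_k\in C_c(H)$ with $0\le b_k\le1=b_k(e)$ supported in $U_k$. Put
$$\psi_k=b_k-R(\lambda_M)b_k .$$
As $0\le R(\lambda_M)b_k\le1$, we have $\|\psi_k\|_\infty\le1$. As $R(\lambda_M)b_k(e)\le\lambda_M(U_k\cap M)$, we have $\psi_k(e)\ge\frac13$. By unimodularity $\|R(\lambda_M)b_k\|_1=\|b_k\|_1$, so $\|\psi_k\|_1\le2|U_k|\to0$. The functions $\psi_k$ are in $C_c(H)$ with supports in one compact set $C$, and $R(\lambda_M)\psi_k=0$ because $\lambda_M*\lambda_M=\lambda_M$.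

For $\sigma\in\hat K$ let $e_\sigma=d_\sigma\overline{\chi_\sigma}\lambda_K$. If $\sigma$ has finite orbit, then $\sigma$ is trivial on $M$, so $e_\sigma*\lambda_M=e_\sigma$ and
$$R(e_\sigma)\psi_k=R(e_\sigma)R(\lambda_M)\psi_k=0 .$$

*Smoothing along $K$.* Let $V,Q,F,\varepsilon$ be given. We want a probability density $p=\sum_{\sigma}c_\sigma\overline{\chi_\sigma}$ (finite sum) on $K$ with $\|R(p\lambda_K)\psi_k-\psi_k\|_\infty\le\varepsilon/2$ for $k\in F$. Choose an open $W\ni e$ in $K$ with $\|R(y)\psi_k-\psi_k\|_\infty\le\varepsilon/4$ for $y\in W$, $k\in F$. Take $\tau$ as in (8), $D=\dim\tau$, and $h=(D+\operatorname{Re}\chi_\tau)/(2D)$. Then $0\le h\le1$, and $h(k)=1$ only if $\tau(k)=1$, so $a=\max_{K\setminus W}h<1$ (if $W\ne K$). Let $p=h^r/\int h^r$. For $a<b<1$ we have $\int_{K\setminus W}h^r\le a^r$ and $\int h^r\ge b^r\lambda_K(\{h>b\})$ with $\lambda_K(\{h>b\})>0$. So $\int_{K\setminus W}p\le\varepsilon/8$ for large $r$, and then $\|R(p\lambda_K)\psi_k-\psi_k\|_\infty\le\varepsilon/4+2\varepsilon/8=\varepsilon/2$. Powers of $h$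 are real linear combinations of characters of tensor products of $\tau$ and $\bar\tau$, so $p$ has the required form.

Now $R(p\lambda_K)\psi_k=\sum_\sigma(c_\sigma/d_\sigma)R(e_\sigma)\psi_k$, and only a finite set $\Sigma$ of infinite-orbit representations contributes. Substituting,
$$R(e_\sigma)\psi_k(xk')=d_\sigma\int_K\psi_k(xk'y)\overline{\chi_\sigma(y)}\,dy=d_\sigma\int_K\psi_k(xy)\chi_\sigma(y^{-1}k')\,dy .$$
So for $x\in H$, $k'\in K$,
$$R(p\lambda_K)\psi_k(xk')=\sum_{\sigma\in\Sigma}\operatorname{tr}\big(A_{\sigma,k}(x)\sigma(k')\big),\qquad A_{\sigma,k}(x)=c_\sigma\int_K\psi_k(xy)\sigma(y^{-1})\,dy ,$$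
and the trace norm of $A_{\sigma,k}(x)$ is at most $|c_\sigma|d_\sigma$. Hence for a probability measure $\mu$ on $K$ and $g\in H$, with $\sigma^g(\mu)=\int\sigma^g\,d\mu$,
$$R(\mu^g)R(p\lambda_K)\psi_k(x)=\int R(p\lambda_K)\psi_k(x\,gyg^{-1})\,d\mu(y)=\sum_{\sigma\in\Sigma}\operatorname{tr}\big(A_{\sigma,k}(x)\,\sigma^g(\mu)\big).$$
Since $|\operatorname{tr}(AB)|\le\|A\|_{\mathrm{tr}}\|B\|$, there is $\delta>0$ such that (7) holds as soon as
$$\|\sigma^{q\gamma}(\mu)\|\le\delta\qquad(\sigma\in\Sigma,\ q\in Q). \tag{9}$$

*Finding $\mu$ and $\gamma$.* Let $\mu$ be a probability measure on $K$ with a density in $L^1(K)$ vanishing off $V\cap K$. The set $E=\{\eta\in\hat K:\|\eta(\mu)\|>\delta\}$ is finite: approximate the density in $L^1(K)$ within $\delta$ by a trigonometric polynomial, on which all but finitely many $\eta$ vanish. For $\sigma\in\Sigma$, $q\in Q$, $\eta\in E$, the set $\{\gamma:\sigma^{q\gamma}=\eta\}$ is empty or, if it contains $\gamma_0$, equal to $q^{-1}\operatorname{Stab}(\sigma)q\,\gamma_0$, because $\sigma^{q\gamma}=\sigma^{q\gamma_0}$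 means $\sigma^{q\gamma\gamma_0^{-1}q^{-1}}=\sigma$. This is a coset of a subgroup of infinite index. By Neumann's theorem these finitely many cosets do not cover $H$. Any $\gamma$ outside them satisfies (9).

**Case 2(ii): all $H$-orbits in $\hat K$ are finite.** Here no conjugates run off to infinity in $\hat K$; instead we shall find a nontrivial limit $t$ of conjugates of small elements.

*Small invariant neighborhoods in $K$.* If $\tau$ is the direct sum of the members of finitely many orbits, then $\tau^g$ is unitarily equivalent to $\tau$ for every $g\in H$, so $\|\tau(gkg^{-1})-1\|=\|\tau(k)-1\|$ and the set $\{k\in K:\|\tau(k)-1\|<\delta\}$ is $H$-invariant. Enlarging $\tau$ in (8) to full orbits and using compactness of $K\setminus W$, we see that these sets form a base at $e$ in $K$.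

*The limit point $t$.* Let $(O_i)$ be a decreasing base at $e$ in $H$. As $H$ is not SIN there are an open $U\ni e$ and $s_i\in O_i$, $g_i\in H$ with $t_i=g_is_ig_i^{-1}\notin U$. Since $s_iK\to K$ in the SIN group $H/K$, also $t_iK\to K$. So for a compact neighborhood $Y$ of $e$ the $t_i$ eventually lie in the compact set $YK$. Passing to a subsequence, $t_i\to t$. Then $t\in K$ and $t\notin U$, so $t\ne e$.

*$|K|=0$.* If $|K|>0$, the continuous function $x\mapsto\lambda(xK\cap K)$ is positive near $e$, so $K=KK^{-1}$ is open. Then an $H$-invariant neighborhood of $e$ in $K$ contained in $U\cap K$ is a neighborhood of $e$ in $H$; it contains $s_i$ for large $i$, hence $t_i$, contradicting $t_i\notin U$.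

*$t$ is central in $K$.* Let $k\in K$ and $k_i=g_i^{-1}kg_i\in K$. Then
$$kt_ik^{-1}=g_i\big(k_is_ik_i^{-1}s_i^{-1}\big)g_i^{-1}\;t_i .$$
The commutators $k_is_ik_i^{-1}s_i^{-1}$ lie in $K$, since $K$ is normal, and tend to $e$, since $K$ is compact and $s_i\to e$. By the invariant neighborhoods in $K$ their conjugates by $g_i$ tend to $e$ too. In the limit $ktk^{-1}=t$.

*A character and the subgroup $H_1$.* Let $A$ be the center of $K$, a compact abelian normal subgroup of $H$ containing $t$. Pick $\sigma\in\hat K$ with $\sigma(t)\ne1$. By Schur's lemma $\sigma|_A=\chi_1\cdot1$ with a character $\chi_1$ of $A$, and $\chi_1(t)\ne1$. With $\chi_1^g(a)=\chi_1(gag^{-1})$, the character $\chi_1^g$ is the central character of $\sigma^g$, so $\chi_1$ has a finite $H$-orbit. Let $H_1$ be the subgroup of elements fixing every point of this orbit. It is normal of finite index. Passing to a subsequence, $g_i=gg_i'$ with a constant $g$ and $g_i'\in H_1$. Then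
$$g_i's_ig_i'^{-1}=g^{-1}t_ig\to t':=g^{-1}tg\in A .$$
Put $\chi=\chi_1^g$. Then $\chi(t')=\chi_1(t)\ne1$, and $\chi^q=\chi$ for $q\in H_1$.

*The functions $\psi_k$.* As $A\subset K$ is compact of measure $0$, there are neighborhoods $U_k$ of $e$ in a fixed compact set with $|U_kA|\to0$ and $\operatorname{Re}\chi>\frac12$ on $U_k\cap A$. Take $0\le b_k\in C_c(H)$ supported in $U_k$ with $b_k(e)=1$, and consider $x\mapsto\int_Ab_k(xa)\overline{\chi(a)}\,da$. This is in $C_c(H)$, vanishes off $U_kA$, and at $e$ has real part at least $\frac12\int_Ab_k(a)\,da>0$. Normalize it in $\|\cdot\|_\infty$ to get $\psi_k$. Then $\|\psi_k\|_\infty=1$, $\|\psi_k\|_1\le|U_kA|\to0$, the supports lie in one compact set $C$, and substitution gives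
$$\psi_k(xa)=\chi(a)\psi_k(x)\qquad(a\in A). \tag{10}$$

*The estimate.* Let $V,Q,F,\varepsilon$ be given, $Q\subset H_1$. Choose $l$ with $2/(l|1-\chi(t')|)\le\varepsilon/2$. For large $i$ put $s=s_i$, $\gamma=g_i'\in H_1$, $r=\gamma s\gamma^{-1}$. Then $s^j\in V$ for $0\le j<l$, and $r$ is as close to $t'$ as we wish. Let $\mu=\frac1l\sum_{j<l}\delta_{s^j}$. We have
$$R(\mu^{q\gamma})\psi_k=\frac1l\sum_{j<l}R(qr^jq^{-1})\psi_k .$$
For $r$ close enough to $t'$ this is within $\varepsilon/2$ in sup norm, for all $q\in Q$ and $k\in F$, of $\frac1l\sum_{j<l}R(qt'^jq^{-1})\psi_k$. Since $qt'^jq^{-1}\in A$, (10) and $\chi^q=\chi$ show that the latter equals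
$$\frac1l\sum_{j<l}\chi(t')^j\psi_k=\frac{1-\chi(t')^l}{l(1-\chi(t'))}\psi_k ,$$
which has norm at most $2/(l|1-\chi(t')|)\le\varepsilon/2$. This proves (7). $\square$

## 8. Test functions built from words in the $\gamma_m$

Let $H$ be as in Lemma 5, and take $H_1$, $C$, $(\psi_k^0)$ from Proposition 9. Let $(V_m')_{m\ge1}$ be a decreasing base of relatively compact open neighborhoods of $e$ in $H$ and $w_m=|V_m'|^{-1}1_{V_m'}\in L^1(H)$, a probability density with support in $\overline{V_m'}$.

**The inductive choice.** We construct $\psi_m\in\{\psi_k^0\}$, neighborhoods $V_m\subset V'_m$ of $e$, $\gamma_m\in H_1$, and probability measures $\mu_m$ carried by $V_m$. At step $m$ put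
$$Q_m=\{\gamma_{m_1}\cdots\gamma_{m_k}:k\ge0,\ 1\le m_1<\dots<m_k<m\},\qquad|Q_m|\le2^{m-1},$$
$$T_m=\{w_j:j\le m\}\cup\{w_j*\delta_{\gamma_j},\ w_j*\delta_{\gamma_j}*\mu_j:j<m\}\subset L^1(H).$$
These are finite sets, and the elements of $T_m$ are probability densities.

*First,* by Lemma 6 choose $\psi_m=\psi^0_{k(m)}$ with
$$\|R(\theta)\psi_m\|_\infty\le2^{-m}\qquad(\theta\in T_m). \tag{11}$$

*Second,* choose a neighborhood $V_m\subset V_m'$ of $e$ such that for $y\in V_m$:

- (a) $\|\theta*\delta_y-\theta\|_1\le8^{-m}$ for $\theta\in T_m$;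
- (b) $\|R(y)R(h^{-1})\psi_n-R(h^{-1})\psi_n\|_\infty\le8^{-m}$ for $h\in Q_m$, $n\le m$;
- (c) $\|R(\gamma y\gamma^{-1})\psi_m-\psi_m\|_\infty\le\frac1{12}$ for all $\gamma$ in the compact set $D_m=Q_m^{-1}C^{-1}CQ_m$.

For (a) use continuity of right translation in $L^1$. For (b) use $R(h^{-1})\psi_n\in C_c(H)$. For (c) use that $\gamma y\gamma^{-1}\to e$ as $y\to e$, uniformly for $\gamma$ in a compact set.

*Third,* by Proposition 9 choose $\gamma_m\in H_1$ and a probability measure $\mu_m$ carried by $V_m$ with
$$\|R(\mu_m^{q\gamma_m})\psi_n\|_\infty\le8^{-m}\qquad(q\in Q_m,\ n\le m). \tag{12}$$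

**The translates $Ch$ are disjoint.** We need this to keep the sum of translates of $\psi_n$ bounded. First, $\gamma_m\notin D_m$: otherwise (c) gives $\|R(\mu_m^{\gamma_m})\psi_m-\psi_m\|_\infty\le\frac1{12}$, so $\|R(\mu_m^{\gamma_m})\psi_m\|_\infty\ge\frac13-\frac1{12}=\frac14>8^{-m}$, against (12) with $q=e$. Hence
$$CQ_m\gamma_m\cap CQ_m=\emptyset ,$$
since $cq\gamma_m=c'q'$ would give $\gamma_m=q^{-1}c^{-1}c'q'\in D_m$. Now let $h,h'$ be distinct words $\gamma_{m_1}\cdots\gamma_{m_k}$ with increasing indices, and let $m$ be the largest index occurring in either. If only one of them, say $h$, contains $\gamma_m$, then $Ch\subset CQ_m\gamma_m$ and $Ch'\subset CQ_m$ are disjoint. If both do, cancel $\gamma_m$ on the right and repeat. So the sets $Ch$ for distinct words $h$ are pairwise disjoint.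

**The functions $\varphi_n$.** For $n\le m$ let $Q_n^m\subset Q_m$ be the set of words with $n\le m_1<\dots<m_k<m$, so $Q_n^n=\{e\}$ and $|Q_n^m|\le2^m$. Put
$$\varphi_n^{<m}=\sum_{h\in Q_n^m}R(h^{-1})\psi_n,\qquad\varphi_n^{(m)}=R(\gamma_m^{-1})\varphi_n^{<m},\qquad\varphi_n=\psi_n+\sum_{m\ge n}\varphi_n^{(m)} .$$
As $\varphi_n^{(m)}=\sum_{h\in Q_n^m}R((h\gamma_m)^{-1})\psi_n$, the function $\varphi_n$ is the sum of $R(h^{-1})\psi_n$ over all words $h$ with letters of index $\ge n$, grouped by the top letter. The function $R(h^{-1})\psi_n(x)=\psi_n(xh^{-1})$ vanishes off $Ch$, so all summands have disjoint supports. Hence $\varphi_n$ is a bounded Borel function, $\|\varphi_n\|_\infty\le1$, all partial sums are bounded by $1$, and $\varphi_n=\psi_n$ on $C$. In particular $|\varphi_n|>\frac14$ on the nonempty open set $\{|\psi_n|>\frac14\}\subset C$. By dominated convergence, $R(\nu)$ may be applied to the series term by term, pointwise, for every measure $\nu$. For $m\ge n$,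
$$\varphi_n=\varphi_n^{<m}+\varphi_n^{(m)}+\varphi_n^{>m},\qquad\varphi_n^{>m}=\sum_{M>m}\varphi_n^{(M)} .$$

**Three estimates for $m\ge n$.** The measure $\mu_m$ barely changes the old part and nearly annihilates the part with top letter $\gamma_m$:
$$\|(1-R(\mu_m))\varphi_n^{<m}\|_\infty\le2^m8^{-m}=4^{-m}, \tag{13}$$
$$\|R(\mu_m)\varphi_n^{(m)}\|_\infty\le4^{-m}, \tag{14}$$
$$\|R(\theta)\varphi_n^{(m)}\|_\infty\le2\cdot4^{-m}\qquad(\theta\in T_m). \tag{15}$$
Here (13) is (b), summed over $Q_n^m$. For (14) use (6), that is, $R(\mu_m)R((q\gamma_m)^{-1})\psi_n=R((q\gamma_m)^{-1})R(\mu_m^{q\gamma_m})\psi_n$, with (12), and sum over $q\in Q_n^m$. For (15), write $R(\theta)=R(\theta-\theta*\mu_m)+R(\theta)R(\mu_m)$; by (a) and (14) the norm is at most $8^{-m}+4^{-m}$.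

Put
$$e_m'=w_m-w_m*\delta_{\gamma_m}+w_m*\delta_{\gamma_m}*\mu_m\in L^1(H).$$

**Lemma 10.** $\sup_m\|R(e_m')\varphi_n\|_\infty\to0$ as $n\to\infty$, and for each $j$, $\|R(w_j)\varphi_n\|_\infty\to0$ as $n\to\infty$.

*Proof.* *The second statement.* Let $n\ge j$. Then $w_j\in T_M$ for all $M\ge n$, so by (11) and (15)
$$\|R(w_j)\varphi_n\|_\infty\le2^{-n}+\sum_{M\ge n}2\cdot4^{-M}\to0 .$$

*The first statement for $m<n$.* All three terms of $e_m'$ lie in $T_M$ for every $M\ge n$. As before,
$$\|R(e_m')\varphi_n\|_\infty\le3\cdot2^{-n}+3\sum_{M\ge n}2\cdot4^{-M}=3\cdot2^{-n}+8\cdot4^{-n}.$$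

*The first statement for $m\ge n$.* This is where the cancellation seen in Section 5 takes place. Since $R(\gamma_m)\varphi_n^{(m)}=\varphi_n^{<m}$, we have $R(w_m*\delta_{\gamma_m})\varphi_n^{(m)}=R(w_m)\varphi_n^{<m}$. Apply the three terms of $e_m'$ to $\varphi_n^{<m}$ and $\varphi_n^{(m)}$:
$$R(e_m')\varphi_n^{<m}=R(w_m)\varphi_n^{<m}-R(w_m*\delta_{\gamma_m})(1-R(\mu_m))\varphi_n^{<m},$$
$$R(e_m')\varphi_n^{(m)}=R(w_m)\varphi_n^{(m)}-R(w_m)\varphi_n^{<m}+R(w_m*\delta_{\gamma_m})R(\mu_m)\varphi_n^{(m)} .$$
Adding, the two terms $\pm R(w_m)\varphi_n^{<m}$ cancel and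
$$R(e_m')\varphi_n=R(w_m)\varphi_n^{(m)}+R(w_m*\delta_{\gamma_m})R(\mu_m)\varphi_n^{(m)}-R(w_m*\delta_{\gamma_m})(1-R(\mu_m))\varphi_n^{<m}+R(e_m')\varphi_n^{>m}.$$
The first term is at most $2\cdot4^{-m}$ by (15), as $w_m\in T_m$. The second and third are at most $4^{-m}$ each, by (14) and (13). For the last, the three terms of $e_m'$ lie in $T_M$ for all $M>m$, so (15) bounds it by $3\sum_{M>m}2\cdot4^{-M}=2\cdot4^{-m}$. Altogether $\|R(e_m')\varphi_n\|_\infty\le6\cdot4^{-m}\le6\cdot4^{-n}$. $\square$

## 9. The Segal algebra on a non-SIN group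

We prove (a)$\Rightarrow$(b) of Theorem 2. Let $G$ be non-SIN, $G_\omega$, $J$, $H=G_\omega/J$ as in Lemma 5, $\pi:G_\omega\to H$ the quotient map, and use the objects of Section 8. Measures on $G_\omega$ are regarded as measures on $G$. Normalize Haar measure on $H$ by $\lambda_H(B)=\lambda(\pi^{-1}(B))$. Since $\Delta=1$ on the compact group $J$, averaging over $J$ gives Weil's formula $\int_{G_\omega}F\,d\lambda=\int_H\big(\int_JF(xn)\,dn\big)d\lambda_H(xJ)$ with normalized $dn$.

**Lemma 11.** Let $\beta\subset G_\omega$ be an open neighborhood of $e$ and $\mu'$ a probability measure on $H$ with compact support $Z'\subset\pi(\beta)$. There is a probability measure $\mu$ on $G_\omega$ with support in $\beta$ and $\pi_*\mu=\mu'$. If $\mu'$ has a density in $L^1(H)$, $\mu$ can be chosen with a density in $L^1(G)$.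

*Proof.* Each point of $Z'$ is the image of a point of $\beta$ with a compact neighborhood in $\beta$. Finitely many of these have images covering $Z'$, so there is a compact $Z\subset\beta$ with $\pi(Z)\supset Z'$. Choose $0\le f\in C_c(\beta)$ with $f>0$ on $Z$, and let $f^\flat(x)=\int_Jf(xn)\,dn$. This is continuous, and positive on $\pi^{-1}(Z')$, since every coset in $Z'$ meets $Z$. Put
$$\mu(F)=\int_{Z'}\Big[\frac1{f^\flat(x)}\int_JF(xn)f(xn)\,dn\Big]d\mu'(xJ)\qquad(F\in C_c(G_\omega)).$$
This is a probability measure supported in $\operatorname{supp}f\subset\beta$. The formula extends to bounded Borel $F$, and $F=F'\circ\pi$ gives $\pi_*\mu=\mu'$. If $\mu'=w'\,d\lambda_H$ with $w'=0$ off $Z'$, then by Weil's formula $\mu$ has the density $w'(\pi(x))f(x)/f^\flat(x)$ on $\pi^{-1}(Z')$, and $0$ elsewhere. $\square$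

**The definition of $S$.** Let $\Lambda_j$ be the set of probability densities $w\in L^1(G)$ vanishing off $G_\omega$ with $\pi_*w=w_j$. Let $E_m$ be the set of all $w-w*\delta_\gamma+w*\delta_\gamma*\mu$ with $w\in\Lambda_m$, $\gamma\in G_\omega$, $\pi(\gamma)=\gamma_m$, and $\mu$ a probability measure on $G_\omega$ with $\pi_*\mu=\mu_m$. Put
$$E=\bigcup_mE_m\cup\bigcup_jj^{-1}\Lambda_j\subset L^1(G),\qquad\text{so }\|g\|_1\le3\text{ for }g\in E,$$
$$S=\Big\{\sum_if_i*g_i:f_i\in L^1(G),\ g_i\in E,\ \sum_i\|f_i\|_1<\infty\Big\},\qquad\|f\|_S=3\inf\sum_i\|f_i\|_1 ,$$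
the infimum over all countable representations $f=\sum_if_i*g_i$ of this kind.

**Step 1: $S$ is a Segal algebra.** The map $(f_g)_{g\in E}\mapsto\sum_gf_g*g$ from the $\ell^1$-sum over $E$ of copies of $L^1(G)$ to $L^1(G)$ is continuous, with range $S$, and $\|\cdot\|_S$ is three times the quotient norm; so $S$ is a Banach space. As $\|f\|_1\le3\sum\|f_i\|_1$ for every representation, $\|f\|_1\le\|f\|_S$. It is a left ideal because $h*(f_i*g_i)=(h*f_i)*g_i$. Property (iii) holds because $L_y(f_i*g_i)=(L_yf_i)*g_i$. For (iv), by (iii) it is enough to consider $y\to e$, where $\|L_yf-f\|_S\le3\sum_i\|L_yf_i-f_i\|_1\to0$: each term tends to $0$, and the $i$-th is at most $2\|f_i\|_1$.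

For density, fix $f\in L^1(G)$. If $w$ is a probability density supported in a small neighborhood $\beta$ of $e$, then $\|f*w-f\|_1\le\sup_{y\in\beta}\|f*\delta_y-f\|_1$ is small. For an open $\beta\ni e$ in $G_\omega$ the set $\pi(\beta)$ is a neighborhood of the identity in $H$, so $\overline{V_m'}\subset\pi(\beta)$ for large $m$, and Lemma 11 gives some $w\in\Lambda_m$ supported in $\beta$. Then $f*w=(mf)*(m^{-1}w)\in S$.

**Step 2: $S$ has a bounded left approximate identity.** For each open neighborhood $\beta$ of $e$ in $G_\omega$ choose $m$ with $\overline{V_m'}\subset\pi(\beta)$. The supports of $w_m$ and $\mu_m$ are compact and contained in $\overline{V_m'}$. By Lemma 11 lift them to $w_\beta\in\Lambda_m$ and $\mu_\beta$ supported in $\beta$, choose $\gamma_\beta\in\pi^{-1}(\gamma_m)$, and put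
$$e_\beta=w_\beta-w_\beta*\delta_{\gamma_\beta}*(\delta_e-\mu_\beta)\in E_m .$$
Let $u_\beta$ be a probability density supported in $\beta$, and $a_\beta=u_\beta*e_\beta$. Then $a_\beta\in S$ and $\|a_\beta\|_S\le3\|u_\beta\|_1=3$. For $f\in L^1(G)$, as $\beta$ shrinks, (2) for $L^1(G)$ gives
$$\|e_\beta*f-f\|_1\le\|w_\beta*f-f\|_1+\|f-\mu_\beta*f\|_1\to0,$$
$$\|a_\beta*f-f\|_1\le\|e_\beta*f-f\|_1+\|u_\beta*f-f\|_1\to0 .$$
For $s=\sum f_i*g_i\in S$ we have $a_\beta*s-s=\sum(a_\beta*f_i-f_i)*g_i$, so
$$\|a_\beta*s-s\|_S\le3\sum_i\|a_\beta*f_i-f_i\|_1\to0 ,$$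
since each term tends to $0$ and, as $\|a_\beta\|_1\le3$, the $i$-th is at most $4\|f_i\|_1$.

**Step 3: $S$ is proper.** Let $\tilde\varphi_n=\varphi_n\circ\pi$ on $G_\omega$ and $0$ on $G\setminus G_\omega$. Let $g\in E$; it vanishes off $G_\omega$. If $x\in G_\omega$, then $R(g)\tilde\varphi_n(x)=(R(\pi_*g)\varphi_n)(\pi(x))$. If $x\notin G_\omega$, then $xy\notin G_\omega$ for $y\in G_\omega$, so $R(g)\tilde\varphi_n(x)=0$. As $\pi_*$ is multiplicative, $\pi_*g$ is some $e_m'$ or some $j^{-1}w_j$. Therefore
$$\kappa_n:=\sup_{g\in E}\|R(g)\tilde\varphi_n\|_\infty\le\max\Big(\sup_m\|R(e_m')\varphi_n\|_\infty,\ \sup_jj^{-1}\|R(w_j)\varphi_n\|_\infty\Big)\to0 .$$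
The first supremum tends to $0$ by Lemma 10. For the second, given $\eta>0$, the terms with $j>1/\eta$ are at most $\eta$, and the finitely many others tend to $0$ by Lemma 10.

For $f=\sum f_i*g_i\in S$ we have $|\langle f,\tilde\varphi_n\rangle|=|\sum\langle f_i,R(g_i)\tilde\varphi_n\rangle|\le\kappa_n\sum\|f_i\|_1$. Taking the infimum over representations,
$$|\langle f,\tilde\varphi_n\rangle|\le\tfrac13\kappa_n\|f\|_S . \tag{16}$$
Suppose $S=L^1(G)$. By the open mapping theorem $\|f\|_S\le c\|f\|_1$ for some $c$. The set where $|\tilde\varphi_n|>\frac14$ contains a nonempty open set, hence a compact set $Y_n$ with $|Y_n|>0$. Let $f_n=|Y_n|^{-1}1_{Y_n}\overline{\tilde\varphi_n}/|\tilde\varphi_n|$. Then $\|f_n\|_1=1$ and $\langle f_n,\tilde\varphi_n\rangle\ge\frac14$, so (16) gives $\frac14\le\frac c3\kappa_n\to0$, a contradiction. Hence $S\ne L^1(G)$.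

**Step 4: conclusion.** Steps 1–3 prove (a)$\Rightarrow$(b), and Proposition 4 is (b)$\Rightarrow$(a). By Cohen's theorem the algebra $S$ constructed here factorizes, so every non-SIN group carries a proper Segal algebra that factorizes. This proves Theorem 2. $\blacksquare$
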